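
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{The iterated remainders of the rationals\\ are pairwise non-homeomorphic}


\begin{abstract}
Put $Q_0=\mathbb Q$ and $Q_{n+1}=\beta Q_n\setminus Q_n$. We show that if $n\ne m$, then no nonempty open subset of $Q_n$ is homeomorphic to an open subset of $Q_m$. In particular $Q_n$ and $Q_{n+2}$ are never homeomorphic. The tool is a rigidity theorem: for Lindel\"of nowhere locally compact spaces $X$ and $Y$, every homeomorphism $\beta X\setminus X\to\beta Y\setminus Y$ extends to a homeomorphism $\beta X\setminus A\to\beta Y\setminus B$, where $A\subset X$ and $B\subset Y$ are compact. We also derive a characterization, for such $X$ and $Y$, of when the remainders $\beta X\setminus X$ and $\beta Y\setminus Y$ are homeomorphic.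
\end{abstract}

\section{Introduction}

All spaces are completely regular and Hausdorff. We write $\beta X$ for the Stone--\v{C}ech compactification of $X$ and $X^*=\beta X\setminus X$ for its remainder. A space is \emph{nowhere locally compact} if none of its points has a compact neighborhood.

The remainder of a nowhere locally compact space is again nowhere locally compact (Lemma~\ref{lem:nlc}), so the operation $X\mapsto X^*$ can be repeated. Starting from the rationals we obtain a sequence of spaces
\[
Q_0=\mathbb Q,\qquad Q_{n+1}=(Q_n)^*=\beta Q_n\setminus Q_n\qquad(n\in\omega).
\]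
Do these spaces really change as $n$ grows?

Half of the answer is known and easy to see. For nowhere locally compact $X$ the second remainder $X^{**}$ maps onto $X$ by a \emph{perfect} map, that is, a continuous closed map with compact fibers (Section~\ref{sec:prelim}). Hence $Q_{2n}$ maps perfectly onto $\mathbb Q$ and is therefore $\sigma$-compact. On the other hand, $Q_{2n+1}$ maps perfectly onto $Q_1$, and $Q_1$ maps continuously onto $M\setminus\mathbb Q$ for any metrizable compactification $M$ of $\mathbb Q$ (see the proof of Lemma~\ref{lem:Qn}). By the Baire category theorem $M\setminus\mathbb Q$ is not $\sigma$-compact. Otherwise $M$ would be the union of countably many compact subsets of $M\setminus\mathbb Q$ and the countably many points of $\mathbb Q$; but the former have empty interior in $M$ because $\mathbb Q$ is dense in $M$, and the latter because $\mathbb Q$ has no isolated points. Thus $Q_{2n+1}$ is not $\sigma$-compact, and $Q_n\not\cong Q_k$ whenever $n-k$ is odd.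

For indices of the same parity this argument gives nothing, and the perfect map $Q_{n+2}\to Q_n$ works against us: a topological property that passes both to perfect images and to perfect preimages cannot distinguish $Q_n$ from $Q_{n+2}$. All the $Q_n$ are Lindel\"of, have a base of clopen sets and are nowhere locally compact (Section~\ref{sec:prelim}). It is also known that all of them have countable $\pi$-weight: there are countably many nonempty open sets such that every nonempty open set contains one of them. So one might even guess that the sequence becomes periodic. The question whether $Q_n$ and $Q_{n+2}$ can ever be homeomorphic was posed in \cite{RP}. The answer is no, even locally.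

\begin{theorem}\label{thm:main}
If $n\neq m$, then no nonempty open subset of $Q_n$ is homeomorphic to an open subset of $Q_m$. In particular the spaces $Q_n$ $(n\in\omega)$ are pairwise non-homeomorphic, and $Q_n\not\cong Q_{n+2}$ for every $n$.
\end{theorem}

We do not look for an invariant that distinguishes the $Q_n$. Instead we show that a homeomorphism between nonempty open sets at one level produces such a homeomorphism at the level below, and we descend to $\mathbb Q$. The step down is based on the following rigidity theorem.

\begin{theorem}\label{thm:rigid}
Let $X,Y$ be Lindel\"of nowhere locally compact spaces and let $h:X^*\to Y^*$ be a homeomorphism. Then there are compact sets $A\subset X$, $B\subset Y$ and a homeomorphism $E:\beta X\setminus A\to\beta Y\setminus B$ with $E|X^*=h$. In particular $E$ maps $X\setminus A$ onto $Y\setminus B$.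
\end{theorem}

In other words, among such spaces the remainder $X^*$ determines $X$, and its position in $\beta X$, up to compact sets.

\medskip
\noindent\textbf{The first cases.} $Q_0\not\cong Q_2$ because $Q_0$ is countable, while every nonempty open subset of $Q_m$ with $m\ge1$ is uncountable (Lemma~\ref{lem:unc}). Next, suppose that $Q_1\cong Q_3$. These are the remainders of $X=\mathbb Q$ and $Y=Q_2$, so Theorem~\ref{thm:rigid} yields a homeomorphism
\[
\mathbb Q\setminus A\;\cong\; Q_2\setminus B
\]
with $A,B$ compact. The left side is countable. The right side is open in $Q_2$, and it is nonempty because compact subsets of $Q_2$ have empty interior; so it is uncountable. This contradiction settles $Q_1\not\cong Q_3$.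

For $Q_2$ and $Q_4$ the same step gives $Q_1\setminus A\cong Q_3\setminus B$, and we cannot quote $Q_1\not\cong Q_3$, because only open parts of these spaces have been matched. To go on we need a statement about open subsets in the first place. This is why Theorem~\ref{thm:main} is formulated locally, and why, in Section~\ref{sec:main}, we have to realize a piece of $X^*$ as the full remainder of a piece of $X$.

\medskip
Section~\ref{sec:prelim} collects the preliminaries. Section~\ref{sec:example} works out two examples: the first shows that the compact exceptional sets in Theorem~\ref{thm:rigid} are unavoidable, and the second shows what goes wrong if exceptional points run off to infinity. Section~\ref{sec:rigid} proves Theorem~\ref{thm:rigid}, and Section~\ref{sec:main} proves Theorem~\ref{thm:main}. Section~\ref{sec:class} derives from Theorem~\ref{thm:rigid} a characterization of when $X^*\cong Y^*$. Everything is proved in ZFC.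

\section{Preliminaries}\label{sec:prelim}

\subsection*{Standard facts}

A regular Lindel\"of space is normal. If $X$ is normal, then by Tietze's theorem closed subspaces are $C^*$-embedded, and therefore:
\begin{itemize}
\item[(N1)] if $D\subset X$ is closed, then $\operatorname{cl}_{\beta X}D=\beta D$;
\item[(N2)] disjoint closed subsets of $X$ have disjoint closures in $\beta X$.
\end{itemize}

If $f:S\to T$ is a closed continuous surjection and $T'\subset T$, then the restriction $f^{-1}(T')\to T'$ is again closed, because $f(F\cap f^{-1}(T'))=f(F)\cap T'$ for $F\subset S$. It is therefore a quotient map, and a homeomorphism if it is injective. We refer to this as \emph{restriction to a full preimage}.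

Let $u$ be an ultrafilter on $\omega$ and $(z_k)$ a sequence in a compact Hausdorff space $Z$. Then $u\text{-}\lim z_k$ denotes the unique $z\in Z$ such that $\{k:z_k\in V\}\in u$ for every neighborhood $V$ of $z$. Continuous maps preserve $u$-limits. If $\{k:z_k\in F\}\in u$, then $u\text{-}\lim z_k\in\operatorname{cl}F$. If $u$ is \emph{free}, that is, contains all cofinite sets, then every neighborhood of $u\text{-}\lim z_k$ contains $z_k$ for infinitely many $k$.

An \emph{accumulation point} of a set is a point each of whose neighborhoods contains infinitely many points of the set. A space that is not countably compact contains an infinite countable closed discrete set; a countably compact Lindel\"of space is compact.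

\subsection*{Nowhere locally compact spaces}

\begin{lemma}\label{lem:nlc}
Let $X$ be nowhere locally compact.
\begin{itemize}
\item[(a)] Every compact subset of $X$ has empty interior in $X$.
\item[(b)] $X^*$ is dense in $\beta X$.
\item[(c)] $X^*$ is nowhere locally compact, and it is nonempty if $X$ is.
\end{itemize}
\end{lemma}

\begin{proof}
(a) A compact set is a compact neighborhood of each of its interior points.

(b) Let $G\subset\beta X$ be nonempty, open and disjoint from $X^*$, so that $G\subset X$. A point of $G$ has a compact neighborhood in $\beta X$ contained in $G$, and this is a compact neighborhood in $X$, a contradiction.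

(c) Suppose that $N\subset X^*$ is a compact neighborhood in $X^*$ of some point. Then there is a nonempty open $G\subset\beta X$ with $G\cap X^*\subset N$. By (b), $G\subset\operatorname{cl}_{\beta X}(G\cap X^*)\subset N\subset X^*$, so $G$ misses $X$, which contradicts the density of $X$. If $X\ne\emptyset$, then $\beta X\neq\emptyset$, so its dense subset $X^*$ is nonempty.
\end{proof}

By induction every $Q_n$ is nonempty and nowhere locally compact.

\subsection*{The map $f_X$}

Let $cZ$ be a compactification of $Z$ and let $F:\beta Z\to cZ$ extend the identity of $Z$. Then $F$ is a closed surjection, and it is well known \cite[3.5.6--3.5.7]{E} that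
\begin{equation}\label{eq:rem}
F(\beta Z\setminus Z)=cZ\setminus Z .
\end{equation}
(Since $F$ is onto and $F(Z)=Z$, we only have to see that $F$ maps no point of $\beta Z\setminus Z$ into $Z$. If $p\in\beta Z\setminus Z$ and $F(p)=z\in Z$, take a closed neighborhood $N$ of $p$ in $\beta Z$ with $z\notin N$. Then $p\in\operatorname{cl}(N\cap Z)$, so $z=F(p)$ is in the closure of $F(N\cap Z)=N\cap Z$ in $cZ$. But $N\cap Z$ is closed in $Z$ and does not contain $z$.)

Now let $X$ be nowhere locally compact. By Lemma~\ref{lem:nlc}(b), $\beta X$ is a compactification not only of $X$ but also of $X^*$, with remainder $\beta X\setminus X^*=X$. Let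
\[
f_X:\beta(X^*)\to\beta X
\]
be the continuous extension of $\mathrm{id}_{X^*}$, and let $X^{**}=\beta(X^*)\setminus X^*$. Then $f_X$ is a closed surjection, and by \eqref{eq:rem}
\begin{equation}\label{eq:fX}
f_X^{-1}(p)=\{p\}\ \text{ for } p\in X^*,\qquad f_X^{-1}(X)=X^{**}.
\end{equation}
In particular, by restriction to a full preimage, $f_X$ restricts to a perfect map of $X^{**}$ onto $X$.

\subsection*{The spaces $Q_n$}

\begin{lemma}\label{lem:Qn}
Every $Q_n$ is Lindel\"of and has a base of clopen sets.
\end{lemma}

\begin{proof}
Perfect preimages of Lindel\"of spaces are Lindel\"of \cite[3.8.9]{E}, and $Q_{n+2}$ maps perfectly onto $Q_n$. So for the first statement it suffices to treat $Q_0=\mathbb Q$, which is clear, and $Q_1$. Let $M$ be a metrizable compactification of $\mathbb Q$ and let $r:\beta\mathbb Q\to M$ extend the identity. By \eqref{eq:rem}, $Q_1=r^{-1}(M\setminus\mathbb Q)$, so $Q_1$ is a perfect preimage of a separable metrizable, hence Lindel\"of, space.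

The second statement holds for $\mathbb Q$. Suppose that it holds for $Q_n$. A Lindel\"of space with a base of clopen sets is strongly zero-dimensional \cite[6.2.7]{E}, and then its Stone--\v{C}ech compactification has a base of clopen sets \cite[6.2.12]{E}. So $\beta Q_n$ has a base of clopen sets, and hence so does its subspace $Q_{n+1}$.
\end{proof}

\section{Two examples: cutting the rationals}\label{sec:example}

Is a homeomorphism of remainders always induced by a homeomorphism of the spaces? Not quite.

\begin{example}\label{ex:cut}
Let $X=\mathbb Q$, $X_-=\mathbb Q\cap(-\infty,0]$, $X_+=\mathbb Q\cap[0,\infty)$, and let $Y$ be the topological sum of $X_-$ and $X_+$. Thus $Y$ is $\mathbb Q$ cut at $0$; the point $0$ has become two points $0^-\in X_-$ and $0^+\in X_+$. Let $q:\beta Y\to\beta X$ extend the obvious map $Y\to X$.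

By (N1), $q$ maps the two clopen pieces $\beta X_-$ and $\beta X_+$ of $\beta Y$ homeomorphically onto $\operatorname{cl}_{\beta X}X_-$ and $\operatorname{cl}_{\beta X}X_+$. These closures cover $\beta X$ and meet only in $0$. Indeed, if $p\neq0$ were in both, we could take a closed neighborhood $N$ of $p$ missing $0$; then $X_-\cap N$ and $X_+\cap N$ would be disjoint closed subsets of $X$ with $p$ in both closures, against (N2). So $q$ is a closed surjection whose only effect is to glue $0^-$ to $0^+$. Moreover $q^{-1}(X^*)=Y^*$, because $X_-$ and $X_+$ are closed in $X$, and $q$ is injective on $Y^*$. By restriction to a full preimage, $q$ maps $Y^*$ homeomorphically onto $X^*$. Let $h:X^*\to Y^*$ be the inverse.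

By restriction to a full preimage again, $h$ extends to a homeomorphism $\beta X\setminus\{0\}\to\beta Y\setminus\{0^-,0^+\}$. But $h$ does not extend continuously over $0$. Indeed $X_-$ and $X_+$ are nowhere locally compact, so by Lemma~\ref{lem:nlc}(b) the point $0^-$ is a limit of points of $(X_-)^*$, and $0^+$ is a limit of points of $(X_+)^*$. Hence there are nets in $X^*$ converging to $0$ whose images under $h$ converge to $0^-$, and others whose images converge to $0^+$. (By Sierpi\'nski's theorem $Y$ happens to be homeomorphic to $\mathbb Q$. The point is that this particular $h$ is not induced by any homeomorphism $X\to Y$.)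

How can one detect the bad point $0$ from $h$ alone? Let $H:\beta(X^*)\to\beta(Y^*)$ be the homeomorphism extending $h$. Then $f_X=q\circ f_Y\circ H$, because both sides are the identity on the dense set $X^*$. Since $f_Y\circ H$ is onto $\beta Y$, it maps the fiber $f_X^{-1}(0)$ onto $q^{-1}(0)=\{0^-,0^+\}$, while it is constant on every other fiber of $f_X$. So $0$ is exactly the point of $X$ whose $f_X$-fiber is not collapsed to a point by $f_Y\circ H$.
\end{example}

\begin{example}\label{ex:cutmany}
Now cut $\mathbb Q$ at all integers: let $Y$ be the topological sum of the spaces $\mathbb Q\cap[k,k+1]$, $k\in\mathbb Z$, let $k^-$ be the right end point of $\mathbb Q\cap[k-1,k]$ and $k^+$ the left end point of $\mathbb Q\cap[k,k+1]$, and let $q:\beta Y\to\beta\mathbb Q$ extend the obvious map. This time $q$ is \emph{not} injective on $Y^*$. Let $u$ be a free ultrafilter on $\omega$. The sets $\{k^-:k\in\omega\}$ and $\{k^+:k\in\omega\}$ are closed, discrete and disjoint in $Y$, so $c=u\text{-}\lim k^-$ and $d=u\text{-}\lim k^+$ are points of $Y^*$, and they are different by (N2). But $q(c)=u\text{-}\lim k=q(d)$, which is a point of $\mathbb Q^*$. Thus cuts which run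 off to infinity make $q$ identify points of the remainder, and $q$ no longer induces a homeomorphism $Y^*\to\mathbb Q^*$. (Again $Y\cong\mathbb Q$, so the two remainders are homeomorphic, but not by means of $q$.)
\end{example}

These two examples guide the proof of Theorem~\ref{thm:rigid}: bad points may occur, as in Example~\ref{ex:cut}, but they cannot run off to infinity, for the reason seen in Example~\ref{ex:cutmany}.

\section{Proof of the rigidity theorem}\label{sec:rigid}

Let $X,Y$ and $h:X^*\to Y^*$ be as in Theorem~\ref{thm:rigid}, and let $H:\beta(X^*)\to\beta(Y^*)$ be the homeomorphism extending $h$. Then $H(X^{**})=Y^{**}$. We have the closed surjections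
\[
\beta X\ \xleftarrow{\ f_X\ }\ \beta(X^*)\ \xrightarrow{\ H\ }\ \beta(Y^*)\ \xrightarrow{\ f_Y\ }\ \beta Y .
\]
So $\beta X$ and $\beta Y$ are both quotients of the same space $\beta(X^*)$. We must compare the two decompositions into fibers. Over $X^*$ and $Y^*$ the fibers are single points by \eqref{eq:fX}; over $X$ and $Y$ they may differ. The bad points are
\begin{align*}
N_X&=\{x\in X:\ f_Y\circ H\text{ is not constant on }f_X^{-1}(x)\},\\
N_Y&=\{y\in Y:\ f_X\circ H^{-1}\text{ is not constant on }f_Y^{-1}(y)\}.
\end{align*}
We show that these sets have compact closures in $X$ and $Y$ (Steps 1 and 2). Away from these closures $f_Y\circ H$ and $f_X\circ H^{-1}$ induce maps between $\beta X$ and $\beta Y$, which become inverse to each other after a slight further restriction (Step 3).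

\subsection*{Step 1. Every infinite subset of $N_X$ has an accumulation point in $X$.}

Suppose not. Then there are distinct points $x_k\in N_X$ $(k\in\omega)$ such that $\{x_k:k\in\omega\}$ has no accumulation point in $X$. Choose $a_k,b_k\in f_X^{-1}(x_k)$ with
\[
c_k:=f_Y(H(a_k))\ \neq\ d_k:=f_Y(H(b_k)).
\]
Since $a_k,b_k\in X^{**}$, we have $H(a_k),H(b_k)\in Y^{**}$ and hence $c_k,d_k\in Y$. These points play the role of $k^-$ and $k^+$ in Example~\ref{ex:cutmany}. First we show that they are forced together at infinity.

\medskip
\noindent\emph{Claim 1. For every free ultrafilter $u$ on $\omega$, in $\beta Y$,}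
\begin{equation}\label{eq:lim}
u\text{-}\lim c_k\ =\ u\text{-}\lim d_k\ \in\ Y^* .
\end{equation}

Let $p=u\text{-}\lim x_k\in\beta X$. Every neighborhood of $p$ contains infinitely many of the distinct points $x_k$, so $p\notin X$ by the choice of the $x_k$. Hence $p\in X^*$. Let $a=u\text{-}\lim a_k$ in $\beta(X^*)$. By continuity $f_X(a)=u\text{-}\lim x_k=p$, and $f_X^{-1}(p)=\{p\}$ by \eqref{eq:fX}. So $a=p$. In the same way $u\text{-}\lim b_k=p$. Applying the continuous map $f_Y\circ H$ we see that both limits in \eqref{eq:lim} are equal to $f_Y(H(p))=f_Y(h(p))=h(p)\in Y^*$.

\medskip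
\noindent\emph{Claim 2. Every $y\in Y$ has a neighborhood $V$ in $\beta Y$ such that $\{k:c_k\in V\text{ or }d_k\in V\}$ is finite.}

It suffices to find such a neighborhood for the $c_k$ and another for the $d_k$, and to intersect them. Suppose that $I_V=\{k:c_k\in V\}$ is infinite for every neighborhood $V$ of $y$ in $\beta Y$. Since $I_{V\cap V'}=I_V\cap I_{V'}$, the sets $I_V$ together with the cofinite sets have the finite intersection property, so some free ultrafilter $u$ contains every $I_V$. Then $u\text{-}\lim c_k=y\in Y$, against \eqref{eq:lim}. The argument for the $d_k$ is the same, with $d_k$ in place of $c_k$.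

\medskip
Now we use that $Y$ is normal. By Claim 2 each point of $Y$ equals $c_k$ or $d_k$ for only finitely many $k$. So we can choose recursively an infinite set $J\subset\omega$ such that for every $k\in J$ both $c_k$ and $d_k$ differ from all $c_i$ and $d_i$ with $i\in J$, $i<k$. As also $c_k\neq d_k$, the sets
\[
C=\{c_k:k\in J\},\qquad D=\{d_k:k\in J\}
\]
are disjoint. By Claim 2 they are locally finite unions of points, hence closed in $Y$. By (N2), $\operatorname{cl}_{\beta Y}C\cap\operatorname{cl}_{\beta Y}D=\emptyset$. But if $u$ is a free ultrafilter with $J\in u$, then the common limit in \eqref{eq:lim} lies in both closures. This contradiction proves Step 1.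

\subsection*{Step 2. The sets $A_0=\operatorname{cl}_XN_X$ and $B_0=\operatorname{cl}_YN_Y$ are compact.}

The hypotheses are symmetric in $(X,Y,h)$ and $(Y,X,h^{-1})$, so we consider only $A_0$.

Every continuous $\varphi:X\to\mathbb R$ is bounded on $N_X$. Otherwise choose $x_k\in N_X$ with $|\varphi(x_{k+1})|>|\varphi(x_k)|+1$ for all $k$. Every point of $X$ has a neighborhood on which the values of $|\varphi|$ differ by less than $1$, and it contains at most one $x_k$. So $\{x_k:k\in\omega\}$ is an infinite subset of $N_X$ without an accumulation point in $X$, contrary to Step 1. By continuity $\varphi$ is also bounded on $A_0$.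

If $A_0$ were not countably compact, it would contain an infinite countable set which is closed and discrete in $A_0$, hence in $X$. By normality of $X$, some continuous $\varphi:X\to\mathbb R$ would be unbounded on this set, which we have just excluded. So $A_0$ is countably compact. As a closed subset of $X$ it is Lindel\"of, and therefore it is compact.

\subsection*{Step 3. Construction of $E$.}

For $z\in\beta X\setminus A_0$ the map $f_Y\circ H$ is constant on $f_X^{-1}(z)$: by the definition of $N_X$ if $z\in X$, and because the fiber is a single point if $z\in X^*$. Let $E_0(z)\in\beta Y$ be the value. Thus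
\[
E_0\circ f_X=f_Y\circ H\quad\text{on } f_X^{-1}(\beta X\setminus A_0).
\]
By restriction to a full preimage, $f_X:f_X^{-1}(\beta X\setminus A_0)\to\beta X\setminus A_0$ is a quotient map, so $E_0:\beta X\setminus A_0\to\beta Y$ is continuous. For $p\in X^*$ we have $E_0(p)=f_Y(H(p))=h(p)$.

Symmetrically there is a continuous $E_0':\beta Y\setminus B_0\to\beta X$ with
\[
E_0'\circ f_Y=f_X\circ H^{-1}\quad\text{on } f_Y^{-1}(\beta Y\setminus B_0),\qquad E_0'|Y^*=h^{-1}.
\]
These maps need not yet be inverse to each other on their domains; in Example~\ref{ex:cut} we have $B_0=\emptyset$ and $E_0'=q$, which is not injective. So we remove a little more and put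
\[
W=E_0^{-1}(\beta Y\setminus B_0),\qquad V=(E_0')^{-1}(\beta X\setminus A_0).
\]
As $A_0$ and $B_0$ are compact, $W$ is open in $\beta X$ and $V$ is open in $\beta Y$. Moreover $X^*\subset W$, because $E_0(X^*)=Y^*$ misses $B_0\subset Y$; likewise $Y^*\subset V$.

Let $z\in W$ and choose $w\in f_X^{-1}(z)$. Then $f_Y(H(w))=E_0(z)\notin B_0$, so the formula for $E_0'$ applies at the point $H(w)$:
\[
E_0'(E_0(z))=E_0'\bigl(f_Y(H(w))\bigr)=f_X\bigl(H^{-1}(H(w))\bigr)=f_X(w)=z\notin A_0 .
\]
Hence $E_0(z)\in V$ and $E_0'E_0(z)=z$. That is, $E_0(W)\subset V$ and $E_0'E_0=\mathrm{id}_W$ on $W$. By symmetry $E_0'(V)\subset W$ and $E_0E_0'=\mathrm{id}_V$ on $V$. So $E:=E_0|W$ is a homeomorphism of $W$ onto $V$ which extends $h$.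

Put $A=\beta X\setminus W$ and $B=\beta Y\setminus V$. These sets are compact. Since $X^*\subset W$ and $Y^*\subset V$, we have $A\subset X$ and $B\subset Y$. Finally $E(X^*)=Y^*$, so $E$ maps $W\setminus X^*=X\setminus A$ onto $V\setminus Y^*=Y\setminus B$. This completes the proof of Theorem~\ref{thm:rigid}. \qed

\begin{remark}
Nowhere local compactness makes $\beta X$ a compactification of $X^*$, so that $f_X$ is onto and \eqref{eq:fX} holds. If $X$ is locally compact, then $X^*$ is compact and $X^{**}=\emptyset$, and the method has nothing to work with. Of the Lindel\"of hypotheses, Step 1 for $N_X$ uses only that $Y$ is normal, and Step 2 for $A_0$ uses that $X$ is Lindel\"of, both to extend functions from closed sets and to pass from countable compactness to compactness. The roles are exchanged for $N_Y$ and $B_0$.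
\end{remark}

\section{The descent}\label{sec:main}

We now prove Theorem~\ref{thm:main}. Suppose that an open piece of $Q_{n+1}=(Q_n)^*$ is homeomorphic to an open piece of $Q_{m+1}=(Q_m)^*$. To apply Theorem~\ref{thm:rigid} we must write these pieces as full remainders of Lindel\"of nowhere locally compact spaces. The first lemma passes to clopen pieces, and the second treats those.

\begin{lemma}\label{lem:clopen}
Let $R,R'$ have bases of clopen sets, and let $g:O\to O'$ be a homeomorphism between nonempty open sets $O\subset R$ and $O'\subset R'$. Then some nonempty clopen subset of $R$ is homeomorphic to a clopen subset of $R'$.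
\end{lemma}

\begin{proof}
Choose a nonempty $C'\subset O'$ that is clopen in $R'$, and then a nonempty $C\subset g^{-1}(C')$ that is clopen in $R$. The set $g(C)$ is open in $O'$, hence open in $R'$. It is closed in $O'$ and contained in $C'$, so it is closed in $C'$; as $C'$ is closed in $R'$, the set $g(C)$ is closed in $R'$. So $C\cong g(C)$ are as required.
\end{proof}

A clopen set $U\subset X^*$ need not be the trace of a clopen subset of $\beta X$. In Example~\ref{ex:cut} the sets $q((X_-)^*)$ and $q((X_+)^*)$ are complementary clopen subsets of $\mathbb Q^*$, but their closures in $\beta\mathbb Q$ both contain $0$. The next lemma says that in general the two closures overlap only in a compact subset of $X$. Since we discard compact sets anyway, this does no harm.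

\begin{lemma}\label{lem:piece}
Let $X$ be Lindel\"of and nowhere locally compact, and let $U\neq\emptyset$ be clopen in $X^*$. Put
\[
K=\operatorname{cl}_{\beta X}U,\quad K'=\operatorname{cl}_{\beta X}(X^*\setminus U),\quad S=K\cap K',\quad X_U=X\cap K .
\]
Then $S$ is a compact subset of $X_U$, the set $X_U\setminus S$ is open in $X$, and $X_U$ is a nonempty Lindel\"of nowhere locally compact space with $\beta X_U=K$ and $(X_U)^*=U$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:nlc}(b), $K\cup K'=\beta X$. Since $U$ and $X^*\setminus U$ are closed in $X^*$,
\[
K\cap X^*=U,\qquad K'\cap X^*=X^*\setminus U .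
\]
Hence the compact set $S$ misses $X^*$, so $S\subset X\cap K=X_U$. The set $K\setminus S=\beta X\setminus K'$ is open in $\beta X$, so $X_U\setminus S=X\cap(K\setminus S)$ is open in $X$, and it is dense in $K\setminus S$ because $X$ is dense in $\beta X$. Also $U\subset K\setminus S$, so $K\setminus S$ is dense in $K$. Therefore $X_U$ is dense in $K$; in particular it is nonempty.

As a closed subset of $X$, the space $X_U$ is Lindel\"of, and by (N1) $\beta X_U=\operatorname{cl}_{\beta X}X_U=K$. Hence $(X_U)^*=K\setminus X=K\cap X^*=U$.

Finally, suppose that some point of $X_U$ has a compact neighborhood $N$ in $X_U$. Then there is a nonempty open $G\subset K$ with $G\cap X_U\subset N$. Since $X_U$ is dense in $K$, $G\subset\operatorname{cl}_K(G\cap X_U)\subset N\subset X_U$. This is impossible, since $U$ is dense in $K$ and disjoint from $X_U$.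
\end{proof}

The descent ends at $\mathbb Q$, where we need the following.

\begin{lemma}\label{lem:unc}
For $m\ge1$ every nonempty open subset of $Q_m$ is uncountable.
\end{lemma}

\begin{proof}
Let $X=Q_{m-1}$. A nonempty open subset of $Q_m=X^*$ has the form $G\cap X^*$ with $G$ open in $\beta X$. Let $p\in G\cap X^*$, and choose a closed neighborhood $N\subset G$ of $p$ in $\beta X$. Since $X$ is dense in $\beta X$, $p\in\operatorname{cl}_{\beta X}(N\cap X)\setminus X$. So $N\cap X$ is not compact. It is closed in the Lindel\"of space $X$, so it is not countably compact, and it contains an infinite countable set $D$ which is closed and discrete in $X$. By (N1), $\operatorname{cl}_{\beta X}D=\beta D\cong\beta\omega$, and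
\[
\beta D\setminus D\subset N\cap X^*\subset G\cap X^* .
\]
The points of $\beta D\setminus D$ correspond to the free ultrafilters on a countably infinite set, and there are uncountably many of these. Indeed, take $\mathbb Q$ as the countable set, and for every real $r$ let $R_r$ be the range of a sequence of distinct rationals converging to $r$. The sets $R_r$ are infinite, and $R_r\cap R_s$ is finite for $r\neq s$. So if $u_r$ is a free ultrafilter containing $R_r$, then $u_r\neq u_s$ for $r\neq s$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
For $n<m$ let $P(n,m)$ be the statement: \emph{no nonempty open subset of $Q_n$ is homeomorphic to an open subset of $Q_m$.} Since being homeomorphic is a symmetric relation, it suffices to prove $P(n,m)$ for all $n<m$; the assertion about the whole spaces follows because every $Q_n$ is nonempty. For $m\ge1$, $P(0,m)$ holds by Lemma~\ref{lem:unc}, since all subsets of $Q_0=\mathbb Q$ are countable. So it is enough to show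
\[
P(n,m)\ \Longrightarrow\ P(n+1,m+1)\qquad(n<m),
\]
since $n$ such steps lead from $P(0,m-n)$ to $P(n,m)$.

Suppose that $P(n+1,m+1)$ fails. By Lemmas~\ref{lem:Qn} and~\ref{lem:clopen} there are homeomorphic nonempty clopen sets $U\subset Q_{n+1}=(Q_n)^*$ and $V\subset Q_{m+1}=(Q_m)^*$. The spaces $Q_n$ and $Q_m$ are Lindel\"of and nowhere locally compact, so Lemma~\ref{lem:piece} applies to $X=Q_n$ and $U$, giving $X_U$ and $S$, and to $Y=Q_m$ and $V$, giving $Y_V$ and a compact set $T\subset Y_V$ in the role of $S$. Now
\[
(X_U)^*=U\cong V=(Y_V)^* ,
\]
so Theorem~\ref{thm:rigid} provides compact sets $A\subset X_U$, $B\subset Y_V$ and a homeomorphism $g:X_U\setminus A\to Y_V\setminus B$.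

It remains to restrict $g$ to sets that are open in $Q_n$ and $Q_m$. Put
\[
L=X_U\setminus(A\cup S),\qquad L'=Y_V\setminus(B\cup T).
\]
By Lemma~\ref{lem:piece}, $X_U\setminus S$ is open in $Q_n$ and $Y_V\setminus T$ is open in $Q_m$. So $L$ is open in $Q_n$ and $L'$ is open in $Q_m$. By Lemma~\ref{lem:nlc}(a), the compact sets $A\cup S$ and $B\cup T$ have empty interior in $X_U$ and $Y_V$, so $L$ is dense in $X_U$ and $L'$ is dense in $Y_V$. In particular $L\neq\emptyset$. Since $L$ is open in $X_U\setminus A$, the set $g(L)$ is nonempty and open in $Y_V\setminus B$, hence in $Y_V$. It meets the dense set $L'$, so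
\[
O'=g(L)\cap L'
\]
is nonempty. It is open in $L'$, hence open in $Q_m$. And $O=g^{-1}(O')$ is a nonempty open subset of $L$, hence open in $Q_n$. As $O\cong O'$, this contradicts $P(n,m)$.
\end{proof}

Note that parity played no role; the case of odd $n-m$ has been proved again along the way.

\section{When are two remainders homeomorphic?}\label{sec:class}

In Example~\ref{ex:cut} we have $X^*\cong Y^*$, and $X$ arises from $Y$ by collapsing the compact set $\{0^-,0^+\}$ to a point. Theorem~\ref{thm:rigid} implies that, in general, collapsing compact sets accounts for everything. For a nonempty compact $A\subset X$ let $X/A$ be the quotient space obtained by collapsing $A$ to a point; this point is also denoted by $A$. We write $\beta X/A$ for $(\beta X)/A$.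

\begin{theorem}\label{thm:class}
Let $X,Y$ be nonempty Lindel\"of nowhere locally compact spaces. Then $X^*\cong Y^*$ if and only if there are nonempty compact sets $A\subset X$, $B\subset Y$ and a homeomorphism $X/A\to Y/B$ taking the point $A$ to the point $B$.
\end{theorem}

\begin{proof}
We first show that for nonempty compact $A\subset X$
\begin{equation}\label{eq:collapse}
\beta(X/A)=\beta X/A\qquad\text{and}\qquad (X/A)^*\cong X^* .
\end{equation}
The quotient map $\pi:\beta X\to\beta X/A$ is closed, and $\beta X/A$ is compact Hausdorff. Since $A\subset X$, we have $X=\pi^{-1}(\pi(X))$. By restriction to a full preimage, $\pi|X:X\to\pi(X)$ is a quotient map, so $X/A$ is the subspace $\pi(X)$ of $\beta X/A$, and it is dense. A bounded continuous real function on $X/A$ lifts to a function on $X$ which is constant on $A$; the extension of this function to $\beta X$ induces an extension of the original one over $\beta X/A$. This proves the first part of \eqref{eq:collapse}. Hence $(X/A)^*=\pi(X^*)$. As $X^*=\pi^{-1}(\pi(X^*))$ and $\pi$ is injective on $X^*$, restriction to a full preimage gives $\pi(X^*)\cong X^*$.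

($\Leftarrow$) By \eqref{eq:collapse}, $X^*\cong(X/A)^*\cong(Y/B)^*\cong Y^*$.

($\Rightarrow$) Take $A$, $B$ and $E$ from Theorem~\ref{thm:rigid}. We have to deal with the possibility that one of $A$, $B$ is empty. If $A=\emptyset$, then $\beta Y\setminus B\cong\beta X$ is compact, so $B$ is open in $\beta Y$. Thus $B$ is a compact open subset of $Y$, and $B=\emptyset$ by Lemma~\ref{lem:nlc}(a). So $E$ restricts to a homeomorphism $X\to Y$. Pick $x\in X$; then the sets $\{x\}$ and $\{E(x)\}$ are as required, since collapsing a single point changes nothing. The case $B=\emptyset$ is the same, with $E^{-1}$ in place of $E$.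

Now let $A,B\neq\emptyset$. Let $\widehat E:\beta X/A\to\beta Y/B$ be the bijection that agrees with $E$ on $\beta X\setminus A$ and takes the point $A$ to the point $B$. It restricts to a homeomorphism between the open subspaces $\beta X\setminus A$ and $\beta Y\setminus B$. In a compact Hausdorff space the open neighborhoods of a point are the complements of the compact sets missing it, and $E$ matches the compact subsets of $\beta X\setminus A$ with those of $\beta Y\setminus B$. So $\widehat E$ and its inverse are also continuous at the points $A$ and $B$, and $\widehat E$ is a homeomorphism. Since $E(X\setminus A)=Y\setminus B$, it maps $X/A$ onto $Y/B$.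
\end{proof}

\begin{corollary}
Let $Y$ be a nonempty Lindel\"of nowhere locally compact space. Then $Y^*\cong\mathbb Q^*$ if and only if $Y/B\cong\mathbb Q$ for some nonempty compact $B\subset Y$.
\end{corollary}

\begin{proof}
($\Leftarrow$) If $\varphi:Y/B\to\mathbb Q$ is a homeomorphism, apply Theorem~\ref{thm:class} with $X=\mathbb Q$, $A=\{\varphi(B)\}$ and the homeomorphism $\varphi^{-1}:\mathbb Q/A=\mathbb Q\to Y/B$.

($\Rightarrow$) Theorem~\ref{thm:class} gives $Y/B\cong\mathbb Q/A$ for some nonempty compact $A\subset\mathbb Q$ and $B\subset Y$. The space $\mathbb Q/A$ is countable. It is metrizable, since the quotient map $\mathbb Q\to\mathbb Q/A$ is perfect and perfect images of metrizable spaces are metrizable \cite[4.4.15]{E}. It has no isolated points: neither $A$ nor any singleton is open in $\mathbb Q$, because compact subsets of $\mathbb Q$ have empty interior. By Sierpi\'nski's theorem, every nonempty countable metrizable space without isolated points is homeomorphic to $\mathbb Q$. So $Y/B\cong\mathbb Q/A\cong\mathbb Q$.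
\end{proof}

\begin{thebibliography}{9}

\bibitem{E} Engelking, \emph{General Topology}, 1989.

\bibitem{RP} ``Remote Points'',
\url{http://pldml.icm.edu.pl/pldml/element/bwmeta1.element.zamlynska-334f9e04-e784-4a82-8eb3-b9605ad33a80/c/rm188_01.pdf}

\end{thebibliography}

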